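\title{A uniform hypergraph whose normalized saturation number does not converge}

\begin{abstract}
For a $k$-uniform hypergraph $F$, the saturation number $\operatorname{sat}(n,F)$ is the least number of edges of a maximal $F$-free $k$-uniform hypergraph on $n$ vertices. Pikhurko conjectured that $\operatorname{sat}(n,F)/n^{k-1}$ converges for every $F$. We show that this fails for every $k\ge 3$. The counterexample consists of the linearly dependent $k$-sets of points of $\mathrm{PG}(k-1,q)$, with $q$ a power of $2$, together with one basis; for $k=3$ and $q=4$ it has $21$ vertices and $211$ edges. We compute the lower limit, which is attained when $n$ is the number of points of a projective space over $\mathbb F_q$. A saturated hypergraph that is almost as sparse carries a system of lines in which almost every triple of points spans a projective plane. Adding vectors synthetically in these planes produces an approximate group of exponent $2$, and this forces $(q-1)n$ to be close to a power of $2$.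
\end{abstract}

\section{Introduction}

Let $k\ge 2$. A \emph{$k$-graph} is a hypergraph each of whose edges has exactly $k$ vertices. We identify a $k$-graph $G$ with its set of edges, so that $|G|$ is the number of edges, and $G+e$ denotes $G$ with the $k$-set $e$ added. A \emph{copy} of a $k$-graph $F$ in $G$ is an injective map from the vertices of $F$ to the vertices of $G$ that sends edges to edges. The $k$-graph $G$ is \emph{$F$-free} if it contains no copy of $F$, and \emph{$F$-saturated} if it is $F$-free but $G+e$ contains a copy of $F$ for every $k$-set $e$ of vertices that is not an edge of $G$. The \emph{saturation number} $\operatorname{sat}(n,F)$ is the least number of edges of an $F$-saturated $k$-graph on $n$ vertices. For a family $\mathcal F$ of $k$-graphs, $\operatorname{sat}(n,\mathcal F)$ is defined in the same way: $G$ contains no member of $\mathcal F$, and $G+e$ contains some member of $\mathcal F$ for every non-edge $e$.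

The $F$-saturated $k$-graphs are the maximal $F$-free ones. The largest of them on $n$ vertices has $\operatorname{ex}(n,F)$ edges, the Tur\'an number, and the smallest has $\operatorname{sat}(n,F)$. For the Tur\'an number there is a one-line reason why a limit exists: deleting a vertex preserves $F$-freeness, and averaging the edge density over the $n$ deletions shows that $\operatorname{ex}(n,F)/\binom nk$ does not increase. Saturation is not preserved by deleting a vertex, as the following example shows, so this argument is not available.

\begin{example}\label{ex:clique}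
Let $F$ be the complete $k$-graph on $k+1$ vertices and $n>k$. The $k$-graph of all $k$-sets through a fixed vertex $v$ is $F$-saturated: any $k+1$ vertices contain a $k$-set avoiding $v$, and a new edge $e\not\ni v$ completes a copy of $F$ on $e\cup\{v\}$. In the other direction, in an $F$-saturated $G$ every $(k-1)$-set $I$ lies in an edge: if $I\cup\{x\}\notin G$, then $G+(I\cup\{x\})$ is complete on some $I\cup\{x,y\}$, so $I\cup\{y\}\in G$. An edge has $k$ subsets of size $k-1$, so $\frac1k\binom n{k-1}\le\operatorname{sat}(n,F)\le\binom{n-1}{k-1}$. For $k=2$ a triangle-saturated graph is connected, and $\operatorname{sat}(n,F)=n-1$.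
\end{example}

The order $n^{k-1}$ is never exceeded: Pikhurko showed that $\operatorname{sat}(n,\mathcal F)=O(n^{k-1})$ for every finite family $\mathcal F$ of $k$-graphs. So $\operatorname{sat}(n,\mathcal F)/n^{k-1}$ is bounded, and one asks whether it converges. The construction in Example~\ref{ex:clique} is organized around a hub vertex; it exists for every $n$ and its size is a polynomial in $n$. If the cheapest saturated hypergraphs were always of this kind, the limit would exist. For families it need not: Behague showed that for every $k\ge3$ there is a family $\mathcal F$ of four $k$-graphs for which $\operatorname{sat}(n,\mathcal F)/n^{k-1}$ does not converge. For a single forbidden $k$-graph the problem, which we take from the survey~\cite{survey}, is the following.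

\medskip
\noindent\textbf{Conjecture} (Pikhurko)\textbf{.} \emph{For every finite $k$-graph $F$ with at least one edge, the limit $\lim_{n\to\infty}\operatorname{sat}(n,F)/n^{k-1}$ exists.}
\medskip

We show that the conjecture is false for every $k\ge3$. What is needed is an $F$ whose cheapest saturated hypergraphs exist only for special $n$, and robustly so: coming within $\delta n^{k-1}$ of the cheapest size must already restrict $n$. Projective spaces over a fixed finite field are natural candidates, because their sizes grow geometrically. Let $q$ be a prime power. The points of $\mathrm{PG}(D,q)$ are the one-dimensional subspaces $\langle u\rangle$ of $\mathbb F_q^{D+1}$. A set of points is \emph{independent} or \emph{dependent} according to whether representing vectors are linearly independent or dependent, and a \emph{basis} is an independent set of $D+1$ points. Three distinct points are dependent exactly when they are collinear. An invertible linear map preserves dependence and can be chosen to carry any given basis to any other, so the $k$-graphs $F$ below do not depend, up to isomorphism, on the choice of $e^*$.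

\begin{theorem}\label{thm:three}
Let $P$ be the $3$-graph whose vertices are the $21$ points of $\mathrm{PG}(2,4)$ and whose edges are the collinear triples, and let $F=P+e^*$, where $e^*$ is a non-collinear triple. Then
\begin{enumerate}
\item[(a)] $\operatorname{sat}(n,F)\le n(n-1)/2$ for $n=(4^{D+1}-1)/3$, $D\ge2$;
\item[(b)] $\liminf_{n\to\infty}\operatorname{sat}(n,F)/n^2=1/2$;
\item[(c)] there is $\delta>0$ such that $\operatorname{sat}(2^j,F)>(\frac12+\delta)4^j$ for all large $j$.
\end{enumerate}
Hence $\operatorname{sat}(n,F)/n^2$ does not converge.
\end{theorem}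

The plane $\mathrm{PG}(2,4)$ has $21$ lines of $5$ points, so this $F$ has $21\binom53+1=211$ edges.

\begin{theorem}\label{thm:general}
Let $k\ge3$ and $q=2^t\ge\max(4,k)$. Let $P$ be the $k$-graph of dependent $k$-sets of points of $\mathrm{PG}(k-1,q)$, and let $F=P+e^*$, where $e^*$ is a basis. Put
\[
c=\sum_{i=2}^{k-1}\binom{k-1}{i}\frac{(q-1)^{i-1}}{i+1},\qquad \rho=\frac{c}{(k-1)!}.
\]
Then $\liminf_{n\to\infty}\operatorname{sat}(n,F)/n^{k-1}=\rho$, attained along $n=(q^{D+1}-1)/(q-1)$. Moreover, for each $\varepsilon>0$ there are $\delta>0$ and $n_0$ such that if $n\ge n_0$ and no integer $m$ satisfies $|2^m/((q-1)n)-1|\le\varepsilon$, then $\operatorname{sat}(n,F)>(\rho+\delta)n^{k-1}$. In particular $\operatorname{sat}(n,F)/n^{k-1}$ does not converge.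
\end{theorem}

The last sentence follows from the others. Take $\varepsilon=1/4$ and $n=\lfloor 2^{j+1/2}/(q-1)\rfloor$, so that $(q-1)n\le 2^{j+1/2}$ and $(q-1)n=(1-o(1))2^{j+1/2}$. For $m\ge j+1$ the ratio $2^m/((q-1)n)$ is at least $\sqrt2>5/4$, and for $m\le j$ it is at most $(1+o(1))/\sqrt2<3/4$. Along this sequence $\operatorname{sat}(n,F)/n^{k-1}$ eventually stays above $\rho+\delta$.

The case $k=2$, which is Tuza's conjecture for graphs, is not covered: two distinct points are never dependent, so for $k=2$ the hypergraph $P$ has no edges and the construction is empty.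

The proofs have three parts. First, the dependent $k$-sets of $\mathrm{PG}(D,q)$ form an $F$-saturated $k$-graph with about $\rho n^{k-1}$ edges; this is the role of the extra edge $e^*$, which never fits into a projective space but turns every independent $k$-set into the missing edge of a copy of $F$. Second, a weighted count shows that no saturated $k$-graph is cheaper, and that one with at most $(\rho+\delta)n^{k-1}$ edges determines a system of lines on its vertex set in which almost every triple spans a copy of $\mathrm{PG}(2,q)$. Third, such a system forces $(q-1)n$ to be close to a power of $2$. This third part, Proposition~\ref{prop:geometry}, is stated in Section~\ref{sec:lines} and proved in Sections~\ref{sec:group} and~\ref{sec:addition}. For $k=3$ and $q=4$ we have $c=1$ and $\rho=1/2$, so Theorem~\ref{thm:three} is, apart from the explicit bound in (a), a case of Theorem~\ref{thm:general}. We prove it directly in Section~\ref{sec:three}, because there the first two parts can be done by hand; Section~\ref{sec:general} treats general $k$.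

\section{Projective spaces and line systems}\label{sec:lines}

A \emph{flat of rank $r$} of $\mathrm{PG}(D,q)$ is the set of points contained in an $r$-dimensional subspace of $\mathbb F_q^{D+1}$; it has
\[
s_r=\frac{q^r-1}{q-1}
\]
points and is itself a copy of $\mathrm{PG}(r-1,q)$. Flats of rank $2$, $3$ and $D$ are called lines, planes and hyperplanes; a line has $q+1$ points and a plane has $q^2+q+1$. The smallest flat containing a set $S$ of points is $\langle S\rangle$, and its rank is the \emph{rank} of $S$. An intersection of flats is a flat, and every flat other than the whole space is an intersection of hyperplanes. In $\mathrm{PG}(2,q)$ two distinct points lie on exactly one line, and two distinct lines meet in exactly one point.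

A nearly extremal saturated hypergraph will not hand us a projective space, only a set of lines that looks like one almost everywhere. The following definition keeps what survives.

\begin{definition}\label{def:system}
A \emph{line system of order $q$} is a finite set $V$ of \emph{points} with a family $\mathcal L$ of $(q+1)$-subsets of $V$, called \emph{lines}, any two of which share at most one point. Distinct points $x,y$ on a common line are \emph{joined}, and $xy$ denotes that line; a point is not joined to itself. A \emph{plane} is a set $\Pi\subseteq V$ of $q^2+q+1$ points such that $\Pi$, with the lines contained in it, is isomorphic to $\mathrm{PG}(2,q)$. An ordered triple of points is \emph{planar} if its points are distinct, lie in a plane, and do not lie on a line.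
\end{definition}

\begin{lemma}\label{lem:planes}
In a line system the following hold.
\begin{enumerate}
\item[(P1)] Two distinct points of a plane $\Pi$ are joined, and their line lies in $\Pi$. A line not contained in $\Pi$ meets $\Pi$ in at most one point.
\item[(P2)] Two distinct lines contained in a plane meet in exactly one point.
\item[(P3)] Two planes that share three distinct points not on a line coincide. Thus a planar triple $(x,y,z)$ lies in a unique plane $\Pi(x,y,z)$.
\item[(P4)] Two distinct planes containing a common line intersect exactly in that line.
\end{enumerate}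
\end{lemma}

\begin{proof}
(P1) and (P2) hold because they hold in $\mathrm{PG}(2,q)$ and two points lie on at most one line of $\mathcal L$. For (P3), let $\Pi,\Pi'$ share $x,y,z$. By (P1), $\Pi'$ contains $xy$, $xz$ and every line joining a point of $xy\setminus\{x\}$ to a point of $xz\setminus\{x\}$. Let $p\in\Pi\setminus(xy\cup xz)$ and take a line of $\Pi$ through $p$ other than $px$. It meets $xy$ and $xz$ in points other than $x$, and these are distinct because $xy\cap xz=\{x\}$. So it is one of the lines just described, and $p\in\Pi'$. Hence $\Pi\subseteq\Pi'$, and the sizes agree. For (P4), a common point off the common line, together with two points of that line, would form three common points not on a line.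
\end{proof}

\begin{proposition}\label{prop:geometry}
Let $q=2^t\ge4$. For every $\varepsilon>0$ there are $\eta>0$ and $n_0$ such that the following holds. If a line system of order $q$ has $n\ge n_0$ points and all but at most $\eta n^3$ ordered triples in $V^3$ are planar, then $|2^m/((q-1)n)-1|\le\varepsilon$ for some integer $m$.
\end{proposition}

The model is $\mathrm{PG}(D,q)$ itself. There at most $3n^2+(q-1)n^2$ ordered triples have a repeated point or are collinear, all others are planar, and $(q-1)n=q^{D+1}-1$.

\section{The case $k=3$, $q=4$}\label{sec:three}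

In this section $P$, $e^*$ and $F$ are as in Theorem~\ref{thm:three}, which we deduce from Proposition~\ref{prop:geometry}. We write $abc$ for the triple $\{a,b,c\}$. A \emph{$5$-clique} of a $3$-graph is a $5$-set all ten of whose triples are edges.

\subsection{The construction}

\begin{lemma}\label{lem:upper3}
Let $D\ge2$, and let $R$ be the $3$-graph of collinear triples of $\mathrm{PG}(D,4)$, on $n=(4^{D+1}-1)/3$ vertices. Then $R$ is $F$-saturated and $|R|=n(n-1)/2$.
\end{lemma}

\begin{proof}
Each pair of points lies on one line and each line has $\binom52=10$ pairs and $\binom53=10$ triples, so $|R|=\binom n2$. The $5$-cliques of $R$ are the lines: if $a,b$ are two points of a $5$-clique, the other three lie on the line through $a$ and $b$. So a copy $\varphi$ of $P$ in $R$ maps lines onto lines. Let $e^*=abc$. The line through $\varphi(a),\varphi(b)$ is the image of the line through $a,b$, and it does not contain $\varphi(c)$ because $\varphi$ is injective. Thus $\varphi(e^*)\notin R$, and $R$ is $F$-free. A non-collinear triple $e$ spans a plane, and an isomorphism from $\mathrm{PG}(2,4)$ onto this plane carrying $e^*$ to $e$ is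 a copy of $F$ in $R+e$.
\end{proof}

This proves part (a).

\subsection{Weights and the lower bound}

From now on $G$ is an $F$-saturated $3$-graph on a set $V$ of $n>30$ vertices with $|G|\le(\frac12+\delta)n^2$, where $0<\delta\le\frac12$. For a pair $\{a,b\}$ let $\Gamma(a,b)=\{c: abc\in G\}$ and $d(a,b)=|\Gamma(a,b)|$, the \emph{codegree}. If $abc\notin G$, then $G+abc$ contains a copy of $F$, which uses $abc$ because $G$ is $F$-free. There are two possibilities.
\begin{itemize}
\item \emph{Type 1:} $abc$ is the image of $e^*$. Then $G$ contains a copy of $P$ in which $a,b,c$ are non-collinear.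
\item \emph{Type 2:} $abc$ is the image of a collinear triple. The line containing that triple has two further points, so there are vertices $x,y$ such that all triples of $\{a,b,c,x,y\}$ other than $abc$ are in $G$.
\end{itemize}

In $R$ every pair has codegree $3$ and every edge contains $3$ pairs, which gives $\binom n2$ edges. A non-edge $abc$ of type 1 forces $d(a,b)\ge3$, as in $R$. A non-edge of type 2 exhibits only two neighbors $x,y$, and plain double counting would then give only $\frac23\binom n2$. But if $d(a,b)$ is small and all non-edges $abc$ are of type 2, the same $x,y$ must serve a positive fraction of all $c$. Then $x$ and $y$ behave like the hub of Example~\ref{ex:clique}: the pairs $\{a,x\}$ and $\{b,x\}$ have linear codegree. Few pairs can have linear codegree, so we may ignore them and charge the whole edge $abx$ to the pair $\{a,b\}$.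

Call a pair \emph{heavy} if its codegree is at least $n/10$ and \emph{light} otherwise. The codegrees sum to $3|G|\le3n^2$, so at most $30n$ pairs are heavy. For an edge $e$ let $\lambda(e)$ be the number of light pairs in $e$, and let each edge split a unit weight equally among its light pairs: for a light pair put
\[
\omega(a,b)=\sum_{c\in\Gamma(a,b)}\frac1{\lambda(abc)}\ \ge\ \frac{d(a,b)}3 .
\]
The sum of $\omega$ over all light pairs is the number of edges that contain a light pair, hence at most $|G|$.

\begin{lemma}\label{lem:weight3}
Every light pair has $\omega(a,b)\ge1$. If $\omega(a,b)<7/6$, then $\omega(a,b)=1$, $d(a,b)=3$, and $\{a,b\}\cup\Gamma(a,b)$ is a $5$-clique.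
\end{lemma}

\begin{proof}
It suffices to prove the second sentence. Let $\omega(a,b)<7/6$; then $d(a,b)\le3$. Suppose that all of the at least $n-5$ non-edges $abc$ are of type 2. Each comes with a pair $\{x,y\}\subseteq\Gamma(a,b)$, and there are at most three such pairs, so one of them serves at least $(n-5)/3\ge n/10$ vertices $c$. For these $c$ the triples $axc$, $bxc$, $ayc$, $byc$ are edges, so $\{a,x\},\{b,x\},\{a,y\},\{b,y\}$ are heavy. Then $\lambda(abx)=\lambda(aby)=1$ and $\omega(a,b)\ge2$, a contradiction. So some non-edge $abc$ is of type 1. The line through $a,b$ in the corresponding copy of $P$ is a $5$-clique of $G$; hence $d(a,b)=3$ and this clique is $\{a,b\}\cup\Gamma(a,b)$. Now $\omega(a,b)$ is a sum of three terms from $\{1,\frac12,\frac13\}$. If one of them is at least $\frac12$, the sum is at least $\frac12+\frac13+\frac13=\frac76$. So all three equal $\frac13$.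
\end{proof}

Summing over light pairs gives $|G|\ge\binom n2-30n$. Taking $\delta=\frac12$, this holds for every $F$-saturated $G$ with at most $n^2$ edges, and it is trivial for the others. With Lemma~\ref{lem:upper3} this proves part (b).

\begin{remark}\label{rem:q4}
A pair served by type 1 has weight $3\cdot\frac13=1$, and a pair served only by type 2 has weight at least $2$. For lines with $q+1$ points the corresponding numbers are $(q-1)/3$ and $q-2$. For $q=2$ they are $\frac13$ and $0$, so the count gives nothing, and since Proposition~\ref{prop:geometry} needs characteristic $2$, the first field we can use is $\mathbb F_4$.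
\end{remark}

\subsection{Lines}

Now let $n$ be large in terms of $\delta$. Call a light pair \emph{tight} if $\omega(a,b)<7/6$. The total excess weight is small:
\begin{equation}\label{eq:excess3}
\sum_{\{a,b\}\text{ light}}\bigl(\omega(a,b)-1\bigr)\le\Bigl(\frac12+\delta\Bigr)n^2-\binom n2+30n\le\delta n^2+31n\le2\delta n^2 ,
\end{equation}
and all terms are non-negative. A tight pair lies in a unique $5$-clique, but two such cliques could share a pair of larger codegree. We therefore keep only the cliques for which this cannot happen. Let $\mathcal L$ be the set of $5$-cliques of $G$ all of whose pairs have codegree exactly $3$. Two members of $\mathcal L$ containing $a\ne b$ both equal $\{a,b\}\cup\Gamma(a,b)$, so $(V,\mathcal L)$ is a line system of order $4$, and for joined $a,b$ we have $\Gamma(a,b)=ab\setminus\{a,b\}$.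

\begin{lemma}\label{lem:lines3}
At most $1000\,\delta n^2$ pairs of vertices are not joined.
\end{lemma}

\begin{proof}
By \eqref{eq:excess3}, at most $12\delta n^2$ light pairs are not tight. A light pair with $d\ge4$ has $\omega-1\ge(d-3)/3\ge d/12$, so by \eqref{eq:excess3} the codegrees of these pairs sum to at most $24\delta n^2$, and the set $E$ of edges containing a light pair of codegree at least $4$ has $|E|\le24\delta n^2$.

Let $\{a,b\}$ be tight and suppose that the clique $L=\{a,b\}\cup\Gamma(a,b)$ is not a line. All pairs of $L$ have codegree at least $3$, so some pair $\{r,s\}\subset L$ has codegree at least $4$. We claim that there are distinct $u,v,z\in L$ with $d(u,v)=3$ and $d(u,z)\ge4$. If $\{r,s\}$ meets $\{a,b\}$, use these two pairs. Otherwise consider $\{a,r\}$: if its codegree is $3$, use it with $\{r,s\}$, and if not, use it with $\{a,b\}$. Since $d(u,v)=3$, the pair $\{u,v\}$ is light and determines $L=\{u,v\}\cup\Gamma(u,v)$. If $\{u,z\}$ is light, then $uvz\in E$, and $L$ is determined by an edge of $E$ and one of its three pairs; this gives at most $72\delta n^2$ cliques. If $\{u,z\}$ is heavy, then $\lambda(uvz)\le2$,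 so $\omega(u,v)\ge7/6$ and $\{u,v\}$ is not tight; this gives at most $12\delta n^2$ cliques. Each clique has ten pairs, so at most $840\delta n^2$ tight pairs are not joined. Adding the heavy pairs and the light pairs that are not tight, at most $30n+852\delta n^2\le1000\delta n^2$ pairs are not joined.
\end{proof}

\subsection{Planes}

Saturation now supplies the planes: a typical non-edge cannot be of type 2, so it is a triangle in a copy of $P$, and the lines of that copy have no choice but to be lines of $\mathcal L$.

\begin{lemma}\label{lem:planes3}
At most $80000\,\delta n^3$ ordered triples in $V^3$ are not planar.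
\end{lemma}

\begin{proof}
Let $a,b,c$ be pairwise joined and not on a line, and suppose that every pair in $(ab\setminus\{a\})\times(ac\setminus\{a\})$ and every pair in $(ab\setminus\{b\})\times(bc\setminus\{b\})$ is joined. We show that $(a,b,c)$ is planar.

Since $c\notin ab$, we have $abc\notin G$. If $abc$ were of type 2, there would be $x$ with $abx,axc\in G$; the first gives $x\in ab$, so $\Gamma(a,x)=ab\setminus\{a,x\}$, which does not contain $c$. So $abc$ is of type 1, and there is a copy $P'$ of $P$ in $G$, on a vertex set $\Pi$, in which $a,b,c$ are non-collinear. A line of $P'$ containing a joined pair $u,v$ is a $5$-clique, so it lies in $\{u,v\}\cup\Gamma(u,v)=uv$ and equals $uv$. In particular $ab$, $ac$, $bc$ are lines of $P'$. A line of $P'$ not through $a$ meets $ab$ and $ac$ in two distinct points other than $a$, which are joined by assumption; so it belongs to $\mathcal L$. The same holds for a line not through $b$, using $ab$ and $bc$, and the line through both $a$ and $b$ is $ab$. Thus all lines of $P'$ are in $\mathcal L$. Conversely, a member of $\mathcal L$ inside $\Pi$ shares two points with a line of $P'$ and so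 equals it. Hence $\Pi$ is a plane and $(a,b,c)$ is planar.

It remains to count the triples that violate an assumption. At most $3n^2$ have a repeated entry and at most $3n^2$ lie on a line. By Lemma~\ref{lem:lines3}, at most $2000\delta n^2$ ordered pairs of distinct vertices are not joined, so at most $3\cdot2000\delta n^3$ triples of distinct vertices are not pairwise joined. If $(u,v)\in(ab\setminus\{a\})\times(ac\setminus\{a\})$ is not joined, then the triple is recovered by choosing $(u,v)$, then $a$ in at most $n$ ways, then $b\in au\setminus\{a\}$ and $c\in av\setminus\{a\}$ in $4\cdot 4$ ways. The same count applies with the roles of $a$ and $b$ exchanged. The total is at most $6n^2+6000\delta n^3+2\cdot16\cdot2000\delta n^3\le80000\delta n^3$.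
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Parts (a) and (b) are proved above. For (c), take $\eta$ from Proposition~\ref{prop:geometry} with $q=4$ and $\varepsilon=1/4$, and let $\delta=\min(\eta/80000,\frac12)$. If $n$ is large and $\operatorname{sat}(n,F)\le(\frac12+\delta)n^2$, then Lemma~\ref{lem:planes3} and the proposition give an integer $m$ with $|2^m/(3n)-1|\le1/4$. For $n=2^j$ the numbers $2^m/(3n)$ lie in $\{\dots,\frac13,\frac23,\frac43,\frac83,\dots\}$, all at distance at least $\frac13$ from $1$. This proves (c), and (b) and (c) together exclude convergence.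
\end{proof}

\section{Approximate groups of exponent $2$}\label{sec:group}

The power of $2$ in Proposition~\ref{prop:geometry} will be the order of a group. Suppose first that $\circ$ is an everywhere defined, commutative and associative operation on a finite nonempty set $Y$ with $(v\circ w)\circ w=v$ for all $v,w$. Then $v\circ(w\circ w)=v$, so $w\circ w$ is an identity element for every $w$, and $Y$ is a group in which every element is its own inverse. By Cauchy's theorem no odd prime divides its order, so $|Y|$ is a power of $2$. We need a version in which $\circ$ is only partially defined and associativity may fail on a small fraction of triples. For a partial operation, call a triple $(u,v,w)$ \emph{associative} if $(u\circ v)\circ w$ and $u\circ(v\circ w)$ are both defined and equal.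

\begin{lemma}\label{lem:group}
Let $0<\gamma\le1/100$. Let $Y$ be a set with $N\ge1$ elements and a partial binary operation $\circ$ such that
\begin{enumerate}
\item[(G1)] $v\circ w$ is defined if and only if $w\circ v$ is, and then they are equal;
\item[(G2)] if $v\circ w$ is defined, then $(v\circ w)\circ w$ is defined and equals $v$;
\item[(G3)] all but at most $\gamma^3N^3$ triples in $Y^3$ are associative.
\end{enumerate}
Then $1-\gamma\le2^m/N\le1+5\gamma$ for some integer $m$.
\end{lemma}

There are two difficulties. Errors accumulate when products are iterated, and some elements of the group we are after, such as the identity, may be missing from $Y$ altogether. We replace each $v$ by the translation $\pi_v\colon x\mapsto v\circ x$, completed to a permutation of $Y$; permutations compose associatively with no exceptions. Missing elements are recovered as products $\pi_v\pi_w$ of two translations. Errors do not accumulate because two such products turn out to agree either almost everywhere or almost nowhere, so that after each multiplication we can round to a class.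

\begin{proof}
\emph{Translations.} Let $\operatorname{dom}(v)$ be the set of $x$ for which $v\circ x$ is defined. If $x\in\operatorname{dom}(v)$, then by (G1) and (G2) $v\circ(v\circ x)=(x\circ v)\circ v$ is defined and equals $x$. So $x\mapsto v\circ x$ is an involution of $\operatorname{dom}(v)$. Extend it by the identity to a permutation $\pi_v$ of $Y$; then $\pi_v^2=\mathrm{id}$. For permutations $f,g$ of $Y$ let $\operatorname{dist}(f,g)=|\{x:f(x)\ne g(x)\}|/N$, and write $f\approx_\alpha g$ if $\operatorname{dist}(f,g)\le\alpha$. This is a metric, and it is unchanged when both permutations are multiplied on the left, or on the right, by the same permutation. Consequently $f\approx_\alpha f'$ and $g\approx_\beta g'$ imply $fg\approx_{\alpha+\beta}f'g'$, and $\operatorname{dist}(f^{-1},g^{-1})=\operatorname{dist}(f,g)$, as one sees by multiplying by $f$ on the left and $g$ on the right.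

\emph{Good pairs and typical elements.} Call $(v,w)$ \emph{good} if $v\circ w$ is defined and $\pi_v\pi_w\approx_\gamma\pi_{v\circ w}$. Taking inverses gives $\pi_w\pi_v\approx_\gamma\pi_{v\circ w}$, so $(w,v)$ is good as well, and $\pi_v\pi_w\approx_{2\gamma}\pi_w\pi_v$. If $(v,w,x)$ is associative, then $\pi_v\pi_w(x)=\pi_{v\circ w}(x)$. So for a pair $(v,w)$ that is not good at least $\gamma N$ triples $(v,w,x)$ are not associative, and by (G3) at most $\gamma^2N^2$ pairs are not good. Call $v$ \emph{typical} if $(v,w)$ is good for all but at most $\gamma N$ elements $w$, and let $Y^*$ be the set of typical elements. Then $|Y\setminus Y^*|\le\gamma^2N^2/(\gamma N)=\gamma N$, and $|Y\setminus\operatorname{dom}(v)|\le\gamma N$ for $v\in Y^*$.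

\emph{Separation: if $v\ne v'$ are typical, then $\operatorname{dist}(\pi_v,\pi_{v'})\ge1-2\gamma$.} If $x\in\operatorname{dom}(v)\cap\operatorname{dom}(v')$ and $v\circ x=v'\circ x$, then $v=(v\circ x)\circ x=(v'\circ x)\circ x=v'$ by (G2). So $\pi_v$ and $\pi_{v'}$ differ at every point of $\operatorname{dom}(v)\cap\operatorname{dom}(v')$.

\emph{Changing the representation.} In a group of exponent $2$ one has $vw=(vr)(rw)$ for every $r$; this freedom is what allows us to compare two products. For $v,w\in Y^*$ call $r$ \emph{admissible} for $(v,w)$ if $(v,r)$ and $(w,r)$ are good and $v\circ r$, $r\circ w$ are typical. Each of the four conditions excludes at most $\gamma N$ elements, the last two because $\pi_v$ and $\pi_w$ are permutations. So all but at most $4\gamma N$ elements are admissible, and for admissible $r$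
\begin{equation}\label{eq:rerep}
\pi_v\pi_w=(\pi_v\pi_r)(\pi_r\pi_w)\approx_{2\gamma}\pi_{v\circ r}\,\pi_{r\circ w}.
\end{equation}
Let $T=\{\pi_v\pi_w: v,w\in Y^*\}$.

\emph{Dichotomy: for $f,g\in T$, either $\operatorname{dist}(f,g)\le4\gamma$ or $\operatorname{dist}(f,g)\ge1-6\gamma$.} Let $f=\pi_v\pi_w$ and $g=\pi_{v'}\pi_{w'}$. We rewrite both with the same second factor. Choose $r$ such that $r$ is admissible for $(v,w)$, $\pi_w(r)\in\operatorname{dom}(w')$, and $\pi_{w'}\pi_w(r)$ is admissible for $(v',w')$. Since $\pi_w$ and $\pi_{w'}\pi_w$ are permutations, these conditions exclude at most $4\gamma N+\gamma N+4\gamma N<N$ elements. Put $b=r\circ w$ and $r'=b\circ w'$; then $r'\circ w'=b$ by (G2). By \eqref{eq:rerep}, $f\approx_{2\gamma}\pi_a\pi_b$ and $g\approx_{2\gamma}\pi_{a'}\pi_b$ with $a=v\circ r$ and $a'=v'\circ r'$ typical. If $a=a'$, then $\operatorname{dist}(f,g)\le4\gamma$. Otherwise separation gives $\operatorname{dist}(f,g)\ge\operatorname{dist}(\pi_a,\pi_{a'})-4\gamma\ge1-6\gamma$.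

Write $f\sim g$ if $\operatorname{dist}(f,g)\le4\gamma$. Since $16\gamma<1-6\gamma$, the dichotomy gives the rounding rule: \emph{elements of $T$ at distance at most $16\gamma$ satisfy $f\sim g$.} In particular $\sim$ is transitive, hence an equivalence relation on $T$. Let $\mathcal G$ be the set of classes $[f]$.

\emph{Products: for $f,g\in T$ there is $h\in T$ with $fg\approx_{4\gamma}h$.} Let $f=\pi_v\pi_w$ and $g=\pi_{v'}\pi_{w'}$. This time we make the second factor of $f$ equal to the first factor of $g$. Choose $r$ admissible for $(v,w)$ such that $\pi_w(r)\in\operatorname{dom}(v')$ and $\pi_{v'}\pi_w(r)$ is admissible for $(v',w')$; again at most $9\gamma N$ elements are excluded. Put $a=r\circ w$ and $r'=v'\circ a$, so that $v'\circ r'=a$. By \eqref{eq:rerep}, $f\approx_{2\gamma}\pi_{v\circ r}\pi_a$ and $g\approx_{2\gamma}\pi_a\pi_{r'\circ w'}$. Since $\pi_a^2=\mathrm{id}$, we get $fg\approx_{4\gamma}\pi_{v\circ r}\pi_{r'\circ w'}\in T$.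

Define $[f][g]=[h]$. If $f\sim f'$, $g\sim g'$, and $h,h'\in T$ satisfy $h\approx_{4\gamma}fg$ and $h'\approx_{4\gamma}f'g'$, then $h\approx_{4\gamma}fg\approx_{8\gamma}f'g'\approx_{4\gamma}h'$, so $h\sim h'$ by rounding and the product is well defined. The classes $([f_1][f_2])[f_3]$ and $[f_1]([f_2][f_3])$ have representatives within $8\gamma$ of $f_1f_2f_3$, hence within $16\gamma$ of each other, so the product is associative. The identity permutation lies in $T$ as $\pi_v\pi_v$ with $v\in Y^*\neq\emptyset$, and $(\pi_v\pi_w)^{-1}=\pi_w\pi_v\in T$; taking $h=f$ for $f\cdot\mathrm{id}$ and $\mathrm{id}\cdot f$, and $h=\mathrm{id}$ for $ff^{-1}$ and $f^{-1}f$, shows that $[\mathrm{id}]$ is an identity and $[f^{-1}]$ is inverse to $[f]$. So $\mathcal G$ is a finite group.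

\emph{Exponent $2$.} Let $f=\pi_v\pi_w$ with $v,w\in Y^*$. The pair $(v,w)$ itself need not be good, so we split $v$ into two factors that each form a good pair with $w$. Choose $r$ such that $(v,r)$, $(w,r)$ and $(w,\pi_v(r))$ are good; at most $3\gamma N$ elements are excluded. Put $a=v\circ r$. From $\pi_v\pi_r\approx_\gamma\pi_a$ we get $\pi_v\approx_\gamma\pi_a\pi_r$, and
\[
\pi_v\pi_w\approx_\gamma\pi_a\pi_r\pi_w\approx_{2\gamma}\pi_a\pi_w\pi_r\approx_{2\gamma}\pi_w\pi_a\pi_r\approx_\gamma\pi_w\pi_v .
\]
So $f\approx_{6\gamma}f^{-1}$, that is, $f^2\approx_{6\gamma}\mathrm{id}$. A representative of $[f]^2$ is within $10\gamma$ of $\mathrm{id}$, so $[f]^2=[\mathrm{id}]$. Hence $|\mathcal G|=2^m$ for some $m$.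

\emph{Order.} Fix $w_0\in Y^*$. For distinct typical $v,v'$, separation gives $\operatorname{dist}(\pi_v\pi_{w_0},\pi_{v'}\pi_{w_0})\ge1-2\gamma>4\gamma$, so $v\mapsto[\pi_v\pi_{w_0}]$ is injective and $2^m\ge|Y^*|\ge(1-\gamma)N$. Conversely, consider the map $(a,b)\mapsto[\pi_a\pi_b]$ from $Y^*\times Y^*$ onto $\mathcal G$. By \eqref{eq:rerep}, the class $[\pi_v\pi_w]$ is the image of the pairs $(v\circ r,r\circ w)$ with $r$ admissible, and these are at least $(1-4\gamma)N$ distinct pairs. So $2^m(1-4\gamma)N\le N^2$. Finally $(1-4\gamma)(1+5\gamma)=1+\gamma-20\gamma^2\ge1$.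
\end{proof}

\section{Adding vectors in a line system}\label{sec:addition}

We prove Proposition~\ref{prop:geometry}. Let $(V,\mathcal L)$ be a line system of order $q=2^t\ge4$ with $n$ points, and put $Q=q-1$.

In the model $\mathrm{PG}(D,q)$ the group of order about $Qn$ is the additive group of $\mathbb F_q^{D+1}$. We have to see its elements and its addition through points and lines alone. A point $\langle u\rangle$ remembers the vector $u$ only up to a scalar, but a reference point restores the scalar: fix a point $o=\langle\hat o\rangle$ and encode a vector $u\notin\langle\hat o\rangle$ by the pair of points $(\langle u\rangle,\langle u+\hat o\rangle)$. This suggests the following definition. For $o\in V$ let $Y_o$ be the set of pairs $(x,y)$ such that $o,x,y$ are distinct and lie on a line. For each $x$ joined to $o$ there are exactly $Q$ choices of $y$, so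
\[
|Y_o|=Q\cdot|\{x: x\text{ is joined to }o\}|\le Qn .
\]
In the model, $Y_o$ corresponds to $\mathbb F_q^{D+1}\setminus\langle\hat o\rangle$; the zero vector is among the missing elements.

\subsection{The operation}

Let $v=(x,y)$ and $w=(x',y')$ be in $Y_o$. We leave $v\circ w$ undefined unless $(o,x,x')$ is planar. In that case the plane $\Pi=\Pi(o,x,x')$ contains the lines $ox$ and $ox'$, hence $y$ and $y'$. Identify $\Pi$ with $\mathrm{PG}(2,q)$ and fix a vector $\hat o$ representing $o$. Every $u=(p,r)\in Y_o$ with $p,r\in\Pi$ has a unique vector $\hat u$ with $p=\langle\hat u\rangle$ and $r=\langle\hat u+\hat o\rangle$: if $p=\langle z\rangle$, then $r=\langle\alpha z+\beta\hat o\rangle$ with $\alpha,\beta\ne0$, and $\hat u=(\alpha/\beta)z$. The vectors $\hat o,\hat v,\hat w$ form a basis of $\mathbb F_q^3$. Define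
\[
v\circ w=(x'',y'')=\bigl(\langle\hat v+\hat w\rangle,\ \langle\hat v+\hat w+\hat o\rangle\bigr)\in Y_o .
\]
Writing $\hat v+\hat w+\hat o=(\hat v+\hat o)+\hat w=\hat v+(\hat w+\hat o)$, we see that $y''$ lies on $yx'$ and on $xy'$, and $x''$ lies on $xx'$ and on $oy''$. The lines $yx'$ and $xy'$ are distinct, since otherwise one line would contain $x$, $y$, hence $o$, and $x'$. The lines $xx'$ and $oy''$ are distinct because $o\notin xx'$. Therefore
\begin{equation}\label{eq:synthetic}
y''=yx'\cap xy',\qquad x''=xx'\cap oy'',
\end{equation}
and the operation does not depend on the coordinates; see Figure~\ref{fig:sum}. The coordinates also show that $x''\ne x,x'$ and that the triples $o,x,x''$ and $o,x'',x'$ are not collinear.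

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(6,0)--(2,4)--cycle;
\draw (3,0)--(2,4);
\draw (6,0)--(1.333,2.667);
\draw[dashed] (0,0)--(3.333,2.667);
\fill (0,0) circle (2pt) node[below left] {$o$};
\fill (6,0) circle (2pt) node[below right] {$x$};
\fill (3,0) circle (2pt) node[below] {$y$};
\fill (2,4) circle (2pt) node[above] {$x'$};
\fill (1.333,2.667) circle (2pt) node[left] {$y'$};
\fill (2.5,2) circle (2pt) node[below right] {$y''$};
\fill (3.333,2.667) circle (2pt) node[above right] {$x''$};
\end{tikzpicture}
\caption{Adding two vectors with points and lines. Relative to the reference point $o$, a vector is a pair of further points on a line through $o$. The sum of $(x,y)$ and $(x',y')$ is $(x'',y'')$, where $y''$ is the intersection of $yx'$ and $xy'$, and $x''$ is the intersection of $xx'$ and $oy''$.}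
\label{fig:sum}
\end{figure}

The definition is symmetric in $v$ and $w$, so (G1) holds. For (G2), the triple $(o,x'',x')$ is planar with the same plane $\Pi$, the vector of $v\circ w$ is $\hat v+\hat w$, and so $(v\circ w)\circ w$ has vector $\hat v+2\hat w=\hat v$. This is the only place in the proof of the proposition where characteristic $2$ is used; in odd characteristic $\hat v+2\hat w\ne\hat v$ and (G2) fails.

\subsection{Associativity}

The four products in $(v_1\circ v_2)\circ v_3$ and $v_1\circ(v_2\circ v_3)$ are computed in four different planes, and no common coordinate system is available. The model shows which other planes link them. With $\hat o,\hat v_1,\hat v_2,\hat v_3$ independent, the point $\langle\hat v_1+\hat v_2+\hat v_3+\hat o\rangle$ lies in the three planes obtained by attaching $\hat o$ to one of the $\hat v_i$, namely those spanned by $y_1,x_2,x_3$, by $x_1,y_2,x_3$ and by $x_1,x_2,y_3$, and $\langle\hat v_1+\hat v_2+\hat v_3\rangle$ lies in the plane spanned by $x_1,x_2,x_3$. If these four planes exist in the line system, incidence alone forces associativity.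

\begin{lemma}\label{lem:assoc}
Let $v_i=(x_i,y_i)\in Y_o$ for $i=1,2,3$, and assume:
\begin{enumerate}
\item[(i)] $(o,x_1,x_2)$ and $(o,x_2,x_3)$ are planar; put $v_1\circ v_2=(x_{12},y_{12})$ and $v_2\circ v_3=(x_{23},y_{23})$;
\item[(ii)] $(o,x_{12},x_3)$ and $(o,x_1,x_{23})$ are planar; call their planes $\Pi_1$ and $\Pi_2$;
\item[(iii)] $(x_1,y_2,x_3)$, $(y_1,x_2,x_3)$, $(x_1,x_2,y_3)$ and $(x_1,x_2,x_3)$ are planar;
\item[(iv)] $x_3\notin\Pi(o,x_1,x_2)$.
\end{enumerate}
Then $(v_1,v_2,v_3)$ is associative.
\end{lemma}

\begin{proof}
By (i) and (ii), $(v_1\circ v_2)\circ v_3=(x,y)$ and $v_1\circ(v_2\circ v_3)=(x',y')$ are defined. By \eqref{eq:synthetic},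
\begin{gather*}
y=\ell_1\cap\ell_2,\quad x=x_{12}x_3\cap oy,\qquad\text{where }\ell_1=y_{12}x_3,\ \ell_2=x_{12}y_3\text{ lie in }\Pi_1,\\
y'=\ell_1'\cap\ell_2',\quad x'=x_1x_{23}\cap oy',\qquad\text{where }\ell_1'=x_1y_{23},\ \ell_2'=y_1x_{23}\text{ lie in }\Pi_2,
\end{gather*}
with $\ell_1\ne\ell_2$ and $\ell_1'\ne\ell_2'$.

Hypothesis (iv) makes the configuration three-dimensional: $x_1\notin\Pi_1$ and $x_3\notin\Pi_2$. Indeed, if $x_1\in\Pi_1$, then $\Pi_1$ shares the non-collinear points $o,x_1,x_{12}$ with $\Pi(o,x_1,x_2)$, so the planes coincide by (P3), and $x_3\in\Pi(o,x_1,x_2)$. If $x_3\in\Pi_2$, then $\Pi_2$ contains the line $x_3x_{23}=x_2x_3$, hence $o,x_1,x_2$, so $\Pi_2=\Pi(o,x_1,x_2)$ contains $x_3$. Both contradict (iv).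

Each plane in (iii) contains two of the lines above. The memberships in the middle column come from \eqref{eq:synthetic}, and (P1) is used twice in each row.
\[
\begin{array}{lll}
\text{plane} & \text{further points in it} & \text{lines in it}\\[2pt]
\Pi(x_1,y_2,x_3) & y_{12}\in x_1y_2,\ \ y_{23}\in y_2x_3 & \ell_1,\ \ell_1'\\
\Pi(y_1,x_2,x_3) & y_{12}\in y_1x_2,\ \ x_{23}\in x_2x_3 & \ell_1,\ \ell_2'\\
\Pi(x_1,x_2,y_3) & x_{12}\in x_1x_2,\ \ y_{23}\in x_2y_3 & \ell_2,\ \ell_1'\\
\Pi(x_1,x_2,x_3) & x_{12}\in x_1x_2,\ \ x_{23}\in x_2x_3 & x_{12}x_3,\ x_1x_{23}
\end{array}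
\]
By (P2) the two lines in each row have a common point. The line $\ell_1'$ contains $x_1\notin\Pi_1$, so it meets $\Pi_1$ in at most one point; it meets both $\ell_1$ and $\ell_2$, so this point is $\ell_1\cap\ell_2=y$. The line $\ell_1$ contains $x_3\notin\Pi_2$ and meets both $\ell_1'$ and $\ell_2'$, so it passes through $\ell_1'\cap\ell_2'=y'$. Thus $y$ and $y'$ both lie on $\ell_1$ and on $\ell_1'$. These lines are distinct, since $\ell_1\subseteq\Pi_1$ and $\ell_1'\not\subseteq\Pi_1$, so $y=y'$.

The planes $\Pi_1\ne\Pi_2$ both contain the line $oy$, so $\Pi_1\cap\Pi_2=oy$ by (P4). Let $p$ be a common point of $x_{12}x_3\subseteq\Pi_1$ and $x_1x_{23}\subseteq\Pi_2$. Then $p\in oy$, so $p=x_{12}x_3\cap oy=x$ and $p=x_1x_{23}\cap oy'=x'$.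
\end{proof}

\subsection{Choosing the reference point}

\begin{proof}[Proof of Proposition~\ref{prop:geometry}]
Choose $\eta>0$ so small that $\gamma=(60\eta)^{1/3}$ satisfies $\gamma\le1/100$, $5\gamma\le\varepsilon$ and $\gamma+3\eta\le\varepsilon$, and let $n\ge n_0=(q^2+q+1)/\eta$. Assume that at most $\eta n^3$ ordered triples are not planar. Call a tuple $(o,v_1,v_2,v_3)$ with $v_i\in Y_o$ \emph{failing} if one of (i)--(iv) in Lemma~\ref{lem:assoc} fails, where (ii) and (iv) are considered only when (i) holds. We claim that each of the eight planarity conditions fails for at most $Q^3\eta n^4$ tuples. In each case choose the non-planar triple first, in at most $\eta n^3$ ways.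
\begin{itemize}
\item Given $(o,x_1,x_2)$, there are at most $Q$ choices for each of $y_1,y_2$ and at most $Qn$ for $v_3$. Given $(o,x_2,x_3)$, exchange the indices $1$ and $3$.
\item Given $(o,x_{12},x_3)$, there are at most $Q$ choices for each of $y_{12},y_3$ and at most $Qn$ for $v_1$; then $v_2=(v_1\circ v_2)\circ v_1$ is determined, by (G1) and (G2). Given $(o,x_1,x_{23})$, choose $y_1,y_{23},v_3$, and then $v_2=(v_2\circ v_3)\circ v_3$.
\item A triple in (iii) contains one coordinate of each $v_i$. Choose $o$ in at most $n$ ways; then each remaining coordinate is one of the $Q$ other points on a known line through $o$.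
\end{itemize}
Condition (iv) fails for at most $n^3(q^2+q+1)Q^3\le Q^3\eta n^4$ tuples: choose $o,x_1,x_2$, then $x_3$ in their plane, then the $y_i$. So at most $9Q^3\eta n^4$ tuples fail.

Fewer than $n/3$ points $o$ begin more than $27Q^3\eta n^3$ failing tuples, and fewer than $n/3$ points $o$ begin more than $3\eta n^2$ non-planar triples $(o,x,x')$. Fix a point $o$ of neither kind. Each $x$ not joined to $o$, including $x=o$, gives $n$ non-planar triples $(o,x,x')$, so at most $3\eta n$ points are not joined to $o$, and $N=|Y_o|$ satisfies $(1-3\eta)Qn\le N\le Qn$. As $\eta\le1/20$, the number of non-associative triples in $Y_o^3$ is at most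
\[
27Q^3\eta n^3\le\frac{27\,\eta}{(1-3\eta)^3}N^3\le\frac{27\,\eta}{0.85^3}N^3\le60\eta N^3=\gamma^3N^3 .
\]
Lemma~\ref{lem:group} gives $m$ with $1-\gamma\le2^m/N\le1+5\gamma$. Hence $1-\varepsilon\le(1-\gamma)(1-3\eta)\le2^m/(Qn)\le1+5\gamma\le1+\varepsilon$.
\end{proof}

\section{General uniformity}\label{sec:general}

Let $k,q,P,e^*,F,c,\rho$ be as in Theorem~\ref{thm:general}. We write $I\cup x$ for $I\cup\{x\}$ and $I\setminus y$ for $I\setminus\{y\}$. Two things are new for $k\ge4$. First, the extremal example itself contains $(k-1)$-sets of linear codegree, namely the dependent ones, so the edges do not all split their weight into the same number of parts. Second, a $(k-1)$-set sees a flat of rank $k-1$ rather than a line, and lines have to be extracted from it. Both points are handled by supports.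

\subsection{Supports and the constant $c$}

Let $I$ be an independent set of $k-1$ points in a projective space over $\mathbb F_q$, and let $z\in\langle I\rangle\setminus I$. Write a vector of $z$ as a linear combination of vectors of the points of $I$; the \emph{support} $\operatorname{supp}_I(z)$ is the set of points with non-zero coefficient. It does not depend on the chosen vectors and has at least two elements. For $y\in I$, the set $(I\setminus y)\cup z$ is independent if and only if $y\in\operatorname{supp}_I(z)$, and for distinct $a,b\in I$ the points with support $\{a,b\}$ are the points of the line through $a,b$ other than $a,b$. A given $i$-subset of $I$ is the support of $(q-1)^i/(q-1)$ points. With $g=|\langle I\rangle\setminus I|=s_{k-1}-(k-1)$ we therefore have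
\begin{equation}\label{eq:c}
g=\sum_{i=2}^{k-1}\binom{k-1}i(q-1)^{i-1},\qquad c=\sum_{z\in\langle I\rangle\setminus I}\frac1{|\operatorname{supp}_I(z)|+1}\le\frac g3 .
\end{equation}
For example, for $k=4$ and $q=4$ there are $9$ points with support of size $2$ and $9$ with support of size $3$, so $g=18$, $c=\frac93+\frac94=\frac{21}4$ and $\rho=\frac78$. We need two inequalities:
\begin{equation}\label{eq:ineq}
g-1\ge c+1,\qquad\frac{s_k-k}k\ge c+1 .
\end{equation}
For the first, $g\ge q-1\ge3$, so $g-1\ge g/3+1$; this is where $q\ge4$ is used. For the second, $s_k=qs_{k-1}+1$ and $q\ge k$ give $(s_k-k)/k\ge s_{k-1}-1\ge g-1$; this is the only use of $q\ge k$.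

\subsection{The construction}

\begin{lemma}\label{lem:upper}
Let $D\ge k-1$, and let $R$ be the $k$-graph of dependent $k$-sets of points of $\mathrm{PG}(D,q)$, on $n=s_{D+1}$ vertices. Then $R$ is $F$-saturated and $|R|\le c\binom n{k-1}+\binom{s_{k-2}}kn^{k-2}$.
\end{lemma}

\begin{proof}
\emph{Size.} A $k$-set of rank at most $k-2$ lies in a flat of rank $k-2$; there are at most $n^{k-2}$ such flats, each with $\binom{s_{k-2}}k$ subsets of size $k$. Let $e$ be a $k$-set of rank $k-1$. The linear relations among vectors of its points form a one-dimensional space; let $C\subseteq e$ be the set of points with non-zero coefficient in a non-trivial relation. Then $e\setminus z$ is independent exactly when $z\in C$, and in that case $\operatorname{supp}_{e\setminus z}(z)=C\setminus z$. So $e$ arises as $I\cup z$, with $I$ independent and $z\in\langle I\rangle\setminus I$, from exactly $|C|$ pairs $(I,z)$, each with $|\operatorname{supp}_I(z)|+1=|C|$. Giving the pair $(I,z)$ the weight $1/(|\operatorname{supp}_I(z)|+1)$ and using \eqref{eq:c}, the number of $k$-sets of rank $k-1$ is $c$ times the number of independent $(k-1)$-sets.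

\emph{$R$ is $F$-free.} Let $\varphi$ be a copy of $P$ in $R$. It preserves dependence of $k$-sets by definition, and we must show that it sends $e^*$ to an independent set; the tool is counting points of flats. If $H$ is a hyperplane of $\mathrm{PG}(k-1,q)$, all $k$-subsets of $\varphi(H)$ are dependent, so $\varphi(H)$ has rank at most $k-1$. It has $s_{k-1}$ points, so it is a flat of rank $k-1$. A flat $U$ of rank $r\le k-1$ is an intersection of hyperplanes, so by injectivity $\varphi(U)$ is an intersection of flats; it is a flat with $s_r$ points, hence of rank $r$. Let $e^*=\{v_1,\dots,v_k\}$ and $U_r=\langle v_1,\dots,v_r\rangle$. We show $\langle\varphi(v_1),\dots,\varphi(v_r)\rangle=\varphi(U_r)$ for $1\le r\le k-1$ by induction. The case $r=1$ is trivial. For $r\ge2$, injectivity gives $\varphi(v_r)\notin\varphi(U_{r-1})$, so the left side has rank $r$, and it is contained in the flat $\varphi(U_r)$ of rank $r$. Finally $\varphi(v_k)\notin\varphi(U_{k-1})$, so $\varphi(e^*)$ has rank $k$ and is not an edge of $R$.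

\emph{Saturation.} An independent $k$-set $e$ spans a flat of rank $k$, and a linear isomorphism from $\mathrm{PG}(k-1,q)$ onto this flat carrying $e^*$ to $e$ is a copy of $F$ in $R+e$.
\end{proof}

In $R$ a dependent $(k-1)$-set has codegree $n-k+1$, an independent one $I$ has codegree $g$, and the edge $I\cup z$ has $|\operatorname{supp}_I(z)|+1$ independent subsets of size $k-1$. If each edge splits a unit weight among its subsets of small codegree, $I$ receives exactly $c$, and the support of $z$ can be read off from codegrees alone. We now show that the same is true of most $(k-1)$-sets in any nearly extremal $G$.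

\subsection{Patterns and weights}

Fix an integer $K$ with $K\ge k(c+1)$ and $K>g$, and put $M=2^K+2^{K+(k-1)g}$ and $\kappa=1/k^2$. Let $0<\delta\le1$, $0<\nu\le\frac12$ and $\tau=\nu/M$. From now on $G$ is an $F$-saturated $k$-graph on a set $V$ of $n$ vertices with $|G|\le(\rho+\delta)n^{k-1}$, and $n$ is large in terms of $k,q,\delta,\nu$. The letter $I$ denotes a $(k-1)$-subset of $V$, with neighborhood $\Gamma(I)=\{x:I\cup x\in G\}$ and codegree $d(I)=|\Gamma(I)|$.

Call $I$ \emph{heavy} if $d(I)\ge\tau n$ and \emph{light} otherwise. The codegrees sum to $k|G|$, so at most $k(\rho+1)n^{k-2}/\tau$ sets are heavy. For an edge $e$ let $\lambda(e)$ be the number of its light $(k-1)$-subsets, and for light $I$ put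
\[
\omega(I)=\sum_{z\in\Gamma(I)}\frac1{\lambda(I\cup z)}\ \ge\ \frac{d(I)}k .
\]
The sum of $\omega$ over light sets is at most $|G|$.

In the proof of Lemma~\ref{lem:weight3}, a non-edge of type 2 left a trace $\{x,y\}$ in the bounded set $\Gamma(a,b)$, and a trace shared by many non-edges produced heavy pairs. Patterns are these traces in general. Let $x\notin I\cup\Gamma(I)$, and let $\varphi$ be a copy of $F$ in $G+(I\cup x)$; it uses the new edge. Put $f=\varphi^{-1}(I\cup x)$ and $I_0=\varphi^{-1}(I)$. Every edge of $F$ other than $f$ is mapped to an edge of $G$. There are three types.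
\begin{itemize}
\item \emph{Type 1:} $f=e^*$. Put $Z=\varphi(\langle I_0\rangle\setminus I_0)$; then $|Z|=g$ and $Z\subseteq\Gamma(I)$. For $z\in Z$ let $\sigma(z)\subseteq I$ be the image of $\operatorname{supp}_{I_0}(\varphi^{-1}(z))$. The \emph{pattern} of $\varphi$ is $(1,Z,\sigma)$. If $z\in Z$ and $y\in I\setminus\sigma(z)$, then $S=(I\setminus y)\cup z$ is the image of a dependent set, so $S\cup x\in G$.
\item \emph{Type 2a:} $f$ and $I_0$ are dependent. Then $I_0\cup p\in P$ for all $s_k-k+1$ points $p\notin I_0$, and one of these sets is $f$, so $d(I)\ge s_k-k$. No pattern is assigned.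
\item \emph{Type 2b:} $f$ is dependent and $I_0$ is independent, so $f\subseteq\langle I_0\rangle$. Put $Z=\varphi(\langle I_0\rangle\setminus f)$; then $|Z|=g-1$ and $Z\subseteq\Gamma(I)$. The \emph{pattern} of $\varphi$ is $(2,Z)$. If $z\in Z$ and $y\in I$, then for $S=(I\setminus y)\cup z$ the set $S\cup x$ is the image of a $k$-subset of the hyperplane $\langle I_0\rangle$ other than $f$, so $S\cup x\in G$.
\end{itemize}
We say that $x$ \emph{admits} a pattern for $I$ if some copy of $F$ in $G+(I\cup x)$ has that pattern, and a pattern is \emph{popular} for $I$ if at least $\tau n$ vertices admit it. If $d(I)<K$, there are at most $2^K$ choices for $Z$ and at most $2^{(k-1)g}$ for $\sigma$, so at most $M$ patterns for $I$. The point of popularity is that the sets $S$ above depend only on the pattern and not on $x$: for a popular pattern they are heavy.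

For light $I$ and $z\in\Gamma(I)$ let $\sigma_I(z)=\{y\in I:(I\setminus y)\cup z\text{ is light}\}$, so that $\lambda(I\cup z)=|\sigma_I(z)|+1$. Unlike $\sigma$, this is defined by $G$ alone. Call a light set $I$ \emph{tight} if $\omega(I)<c+\kappa$.

\begin{lemma}\label{lem:tight}
Every light $I$ has $\omega(I)\ge c$. If $I$ is tight, then $\omega(I)=c$ and $d(I)=g$, no copy of $F$ in any $G+(I\cup x)$ is of type 2a, and every popular pattern for $I$ equals $(1,\Gamma(I),\sigma_I)$.
\end{lemma}

\begin{proof}
It suffices to prove the second sentence. Let $I$ be tight. Then $d(I)\le k\,\omega(I)<k(c+1)\le K$. A copy of type 2a would give $\omega(I)\ge(s_k-k)/k\ge c+1$ by \eqref{eq:ineq}, so there is none. Hence each of the at least $n-K-k\ge n/2$ vertices $x\notin I\cup\Gamma(I)$ admits a pattern, and some pattern is admitted by at least $n/(2M)\ge\tau n$ of them. So a popular pattern exists. If $(2,Z)$ were popular, then for $z\in Z$ all $(k-1)$-subsets of $I\cup z$ other than $I$ would be heavy, so $\lambda(I\cup z)=1$ and $\omega(I)\ge g-1\ge c+1$ by \eqref{eq:ineq}. So every popular pattern has the form $(1,Z,\sigma)$. Take any such. For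 $z\in Z$ and $y\in I\setminus\sigma(z)$ the set $(I\setminus y)\cup z$ is heavy, so $\sigma_I(z)\subseteq\sigma(z)$. By \eqref{eq:c}, $\sum_{z\in Z}1/(|\sigma(z)|+1)=c$, and each $z\in\Gamma(I)\setminus Z$ contributes at least $1/k$ to $\omega(I)$. Therefore
\[
\kappa>\omega(I)-c\ \ge\ \frac{d(I)-g}k+\sum_{z\in Z}\Bigl(\frac1{|\sigma_I(z)|+1}-\frac1{|\sigma(z)|+1}\Bigr),
\]
and all terms on the right are non-negative. A non-zero term is either at least $1/k$ or of the form $1/a-1/b$ with integers $1\le a<b\le k$, and so is at least $1/(k(k-1))>\kappa$. Hence all terms vanish: $d(I)=g$, so $Z=\Gamma(I)$; and $|\sigma_I(z)|=|\sigma(z)|$, so $\sigma=\sigma_I$. Then $\omega(I)=\sum_{z\in Z}1/(|\sigma(z)|+1)=c$.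
\end{proof}

Summing over light sets gives $|G|\ge c\binom n{k-1}-ck(\rho+1)n^{k-2}/\tau$. With $\delta=1$ and $\nu=\frac12$ this shows $\operatorname{sat}(n,F)\ge(\rho-o(1))n^{k-1}$, since $k$-graphs with more than $(\rho+1)n^{k-1}$ edges satisfy the bound trivially. Together with Lemma~\ref{lem:upper}, this proves that the lower limit is $\rho$ and is attained along $n=s_{D+1}$.

\subsection{Regular $k$-sets}

We return to arbitrary $\delta$ and $\nu$. For large $n$,
\[
\sum_{I\text{ light}}\bigl(\omega(I)-c\bigr)\le(\rho+\delta)n^{k-1}-c\binom n{k-1}+\frac{ck(\rho+1)}{\tau}n^{k-2}\le2\delta n^{k-1},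
\]
with non-negative terms. A light set that is not tight has $\omega-c\ge\kappa$, and so $d\le k\omega=k(\omega-c)+kc\le(k+kc/\kappa)(\omega-c)$. Hence at most $2k^2\delta n^{k-1}$ light sets are not tight, and with $C=2(k+k^3c)$,
\begin{equation}\label{eq:nontight}
\sum_{I\text{ light, not tight}}d(I)\le C\delta n^{k-1}.
\end{equation}
For tight $I$ and distinct $a,b\in I$ define the candidate line
\[
\ell_I(a,b)=\{a,b\}\cup\{z\in\Gamma(I):\sigma_I(z)=\{a,b\}\}.
\]
If $B$ is a copy of $P$ in $G$, given by a map $\psi$, the \emph{points, lines, planes and bases of $B$} are the images under $\psi$ of those of $\mathrm{PG}(k-1,q)$. We want to single out the non-edges $e$ for which saturation provides a copy $B$ with basis $e$, and for which the lines of $B$ through two points of $e$ are the candidate lines. Call a $k$-set $e$ \emph{regular} if $e\notin G$, all $(k-1)$-subsets of $e$ are tight, and whenever $e=I\cup x$, every pattern for $I$ admitted by $x$ is popular.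

\begin{lemma}\label{lem:regular}
Let $e$ be regular.
\begin{enumerate}
\item[(a)] There is a copy of $P$ in $G$ with basis $e$.
\item[(b)] For every copy $B$ of $P$ in $G$ with basis $e$ and all distinct $a,b\in I\subset e$, the line of $B$ through $a$ and $b$ is $\ell_I(a,b)$.
\end{enumerate}
Moreover, at most $C_0(\delta+\nu)n^k$ $k$-sets are not regular, where $C_0=2k^2+1$.
\end{lemma}

\begin{proof}
(a) Take a copy $\varphi$ of $F$ in $G+e$ and write $e=I\cup x$. By Lemma~\ref{lem:tight} it is not of type 2a. It is not of type 2b, since its pattern would be popular by regularity but not of the form allowed by Lemma~\ref{lem:tight}. So $\varphi(e^*)=e$, and $\varphi$ is a copy of $P$ in $G$ with basis $e$.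

(b) Let $B$ be given by $\psi$, and let $\alpha$ be induced by an invertible linear map with $\alpha(e^*)=\psi^{-1}(e)$. Then $\varphi=\psi\alpha$ is a copy of $F$ in $G+e$ of type 1, with the same lines as $B$. Write $e=I\cup x$. The pattern $(1,Z,\sigma)$ of $\varphi$ is admitted by $x$, hence popular, hence equal to $(1,\Gamma(I),\sigma_I)$. The points of the line of $B$ through $a,b$ other than $a,b$ are the $z\in Z$ with $\sigma(z)=\{a,b\}$.

For the count, at most $|G|+k(\rho+1)n^{k-1}/\tau\le\delta n^k$ $k$-sets are edges or contain a heavy set, and at most $2k^2\delta n^k$ contain a light set that is not tight. A tight $I$ has $d(I)=g<K$, so it has at most $M$ patterns, and at most $M\tau n=\nu n$ vertices admit an unpopular one; this accounts for at most $\nu n^k$ further $k$-sets.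
\end{proof}

By (a) and (b), for regular $e$ and distinct $a,b\in e$ the set $\ell_I(a,b)$ is the same for all $I$ with $\{a,b\}\subseteq I\subset e$; we denote it by $\ell_e(a,b)$.

\subsection{Moving between bases}

Lemma~\ref{lem:regular} identifies only the lines of $B$ through two points of $e$, while a plane of $B$ has $q^2+q+1$ lines. To reach the others we need many bases of the same copy $B$ to be regular. We cannot count over bases of $B$ directly, because $B$ depends on $e$. But replacing a point of $e$ by another point on a candidate line is an operation defined by $G$ alone, it can be inverted in boundedly many ways, and a bounded number of such replacements connects any two triangles of a plane. For regular $e$ let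
\[
\operatorname{nb}(e)=\{(e\setminus b)\cup x:\ a,b\in e,\ a\ne b,\ x\in\ell_e(a,b)\setminus\{a,b\}\}.
\]
By Lemma~\ref{lem:regular}(b), every member of $\operatorname{nb}(e)$ is a basis of every copy of $P$ in $G$ with basis $e$. Let $\mathrm{Reg}_0$ be the set of regular $k$-sets and $\mathrm{Reg}_{i+1}=\{e\in\mathrm{Reg}_i:\operatorname{nb}(e)\subseteq\mathrm{Reg}_i\}$.

\begin{lemma}\label{lem:reg}
For each $i\ge0$ there is $C_i$, depending only on $k,q,i$, such that at most $C_i(\delta+\nu)n^k$ $k$-sets are not in $\mathrm{Reg}_i$.
\end{lemma}

\begin{proof}
The case $i=0$ is in Lemma~\ref{lem:regular}. Let $e\in\mathrm{Reg}_i\setminus\mathrm{Reg}_{i+1}$, and let $e'=(e\setminus b)\cup x\notin\mathrm{Reg}_i$ with $x\in\ell_e(a,b)\setminus\{a,b\}$. Choose $y\in e\setminus\{a,b\}$, and put $I=e\setminus y$ and $I'=(I\setminus b)\cup x=e'\setminus y$. Since $x\in\ell_I(a,b)$, we have $x\in\Gamma(I)$ and $b\in\sigma_I(x)$. So $I'$ is light, and $b\in\Gamma(I')$ because $I'\cup b=I\cup x\in G$. Moreover $e=(I'\setminus x)\cup\{b,y\}$. If $I'$ is not tight, $e$ is determined by $I'$, $b\in\Gamma(I')$, $x\in I'$ and $y\in V$; by \eqref{eq:nontight}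 there are at most $C\delta n^{k-1}\cdot(k-1)\cdot n$ such choices. If $I'$ is tight, $e$ is determined by $e'\notin\mathrm{Reg}_i$, by $x,y\in e'$, and by $b\in\Gamma(e'\setminus y)$, a set of size $g$; there are at most $C_i(\delta+\nu)n^k\cdot k^2\cdot g$ such choices. So $C_{i+1}=C_i+(k-1)C+k^2gC_i$ works.
\end{proof}

A \emph{triangle} of $\mathrm{PG}(2,q)$ is a set of three non-collinear points. A \emph{move} replaces a vertex $b$ of a triangle by a point $x\ne a,b$ of the line through $a$ and $b$, where $a$ is another vertex.

\begin{lemma}\label{lem:moves}
There is $r_0=r_0(q)$ such that any triangle of $\mathrm{PG}(2,q)$ can be transformed into any other by at most $r_0$ moves.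
\end{lemma}

\begin{proof}
Recall that over any field the group $\mathrm{SL}_3$ is generated by the elementary matrices $1+\mu E_{ij}$ with $i\ne j$ and $\mu\ne0$, where $E_{ij}$ has a single non-zero entry $1$ in position $(i,j)$. As $\mathrm{SL}_3(\mathbb F_q)$ is finite, there is $r_0$ such that each of its elements is a product of at most $r_0$ elementary matrices. Represent the two triangles by the columns of invertible matrices $U$ and $W$, scaling one column of $W$ so that $\det U=\det W$. Then $W=UX$ with $X\in\mathrm{SL}_3(\mathbb F_q)$. Right multiplication by $1+\mu E_{ij}$ replaces the column $u_j$ by $u_j+\mu u_i$, which is a move.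
\end{proof}

\subsection{The line system and the end of the proof}

The candidate line $\ell_I(u,v)$ may depend on the other $k-3$ points of $I$. We remove this dependence by fixing them once and for all. For a $(k-3)$-set $A\subset V$ (so $A=\emptyset$ if $k=3$), let $\mathcal L_A$ be the family of $(q+1)$-sets $L\subseteq V$ such that for all distinct $u,v\in L$ the set $I=\{u,v\}\cup A$ is a tight $(k-1)$-set with $\ell_I(u,v)=L$. Two members of $\mathcal L_A$ sharing two points coincide, so $(V,\mathcal L_A)$ is a line system of order $q$ with $n$ points.

\begin{lemma}\label{lem:planar}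
If $e=\{a,b,c\}\cup A$ is a $k$-set in $\mathrm{Reg}_{r_0}$, then $(a,b,c)$ is planar in $(V,\mathcal L_A)$.
\end{lemma}

\begin{proof}
Let $B$ be a copy of $P$ in $G$ with basis $e$, and let $\Pi$ be the plane of $B$ spanned by $a,b,c$. Let $u,v\in\Pi$ be distinct, and choose $w\in\Pi$ off the line of $B$ through $u,v$. By Lemma~\ref{lem:moves} there are triangles $\Delta_0=\{a,b,c\},\Delta_1,\dots,\Delta_r=\{u,v,w\}$ of $\Pi$ with $r\le r_0$, each obtained from the previous one by a move. We claim that $e_i=\Delta_i\cup A$ is a basis of $B$ lying in $\mathrm{Reg}_{r_0-i}$. This holds for $i=0$. If it holds for some $i<r$, then $e_i$ is a regular basis of $B$, so by Lemma~\ref{lem:regular}(b) the lines of $B$ through two points of $e_i$ are the sets $\ell_{e_i}$. Hence $e_{i+1}\in\operatorname{nb}(e_i)$, so $e_{i+1}$ is a basis of $B$ and lies in $\mathrm{Reg}_{r_0-i-1}$. Thus $e_r=\{u,v,w\}\cup A$ is a regular basis of $B$. It follows that $I=\{u,v\}\cup A$ is a tight $(k-1)$-set and that $\ell_I(u,v)$ is the line of $B$ through $u,v$.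

As $u,v$ were arbitrary, every line of $B$ inside $\Pi$ belongs to $\mathcal L_A$. A member of $\mathcal L_A$ that shares two points with $\Pi$ shares them with a line of $B$ in $\Pi$ and so equals it. Hence $\Pi$ is a plane of the line system, and no member of $\mathcal L_A$ contains $a,b,c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The statements on the lower limit were proved after Lemma~\ref{lem:tight}, and non-convergence was deduced in the introduction from the remaining statement, which we now prove. Given $\varepsilon$, take $\eta$ from Proposition~\ref{prop:geometry}, and choose $\delta=\nu\le\frac12$ with $k^kC_{r_0}(\delta+\nu)\le\eta/2$. Let $n$ be large, suppose that $\operatorname{sat}(n,F)\le(\rho+\delta)n^{k-1}$, and let $G$ be an $F$-saturated $k$-graph with $\operatorname{sat}(n,F)$ edges.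

Call a pair consisting of a $(k-3)$-set $A$ and a triple $(a,b,c)\in V^3$ \emph{bad} if $\{a,b,c\}\cup A$ is not a $k$-set in $\mathrm{Reg}_{r_0}$. For each $A$, at most $3n^2+3(k-3)n^2\le3kn^2$ triples have a repeated entry or meet $A$. Each $k$-set arises from $k(k-1)(k-2)\le k^3$ pairs. By Lemma~\ref{lem:reg} there are at most $\binom n{k-3}3kn^2+k^3C_{r_0}(\delta+\nu)n^k$ bad pairs. Since $\binom n{k-3}\ge(n/k)^{k-3}$, some $A$ lies in at most
\[
3kn^2+k^kC_{r_0}(\delta+\nu)n^3\le\eta n^3
\]
bad pairs, once $n\ge6k/\eta$. For this $A$, Lemma~\ref{lem:planar} shows that all but at most $\eta n^3$ ordered triples are planar in $(V,\mathcal L_A)$, and Proposition~\ref{prop:geometry} yields an integer $m$ with $|2^m/((q-1)n)-1|\le\varepsilon$. So for large $n$, if no such $m$ exists, then $\operatorname{sat}(n,F)>(\rho+\delta)n^{k-1}$.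
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{A Survey of Minimum Saturated Graphs},
\texttt{https://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak DS19/\allowbreak pdf/}

\end{thebibliography}
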